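# Constant-factor scheduling of jobs along a path of identical machines

## Load and path length as the only obstacles

Machines $M_1,\dots,M_m$ stand in a row. A job enters the row at some machine, travels to the right through consecutive machines, and leaves. It needs the same time on each machine it visits, it may wait between machines, and no machine works on two jobs at once. How fast can all jobs be finished, and can a polynomial-time algorithm come within a constant factor?

**Definition (GPS on identical machines).** There are $n$ jobs. Job $j$ has a processing time $p_j>0$ and a path $P_j=\{l_j,l_j+1,\dots,r_j\}$ of machine indices, $1\le l_j\le r_j\le m$. It must be processed without preemption for time $p_j$ on each of $M_{l_j},\dots,M_{r_j}$, in this order; it can start on $M_{i+1}$ only after it has finished on $M_i$. All jobs are available at time $0$ at their first machine. Each machine processes at most one job at a time, and waiting jobs sit in queues of infinite size. The completion time $C_j$ is the time at which $j$ finishes on $M_{r_j}$. The two objectives are the makespan $\max_jC_j$ and the total completion time $\sum_jC_j$. Both $n$ and $m$ are part of the input.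

Write $\ell_j=r_j-l_j+1$ for the number of machines of $j$. The *load* of a set of jobs at machine $x$ is $\sum_{j:\,x\in P_j}p_j$, the sum being over jobs of the set. Let $\mathcal C$ be the maximum load of the whole instance and $\mathcal D=\max_jp_j\ell_j$. Machine $x$ needs time equal to its load, and job $j$ needs time $p_j\ell_j$ even if it never waits. So $\mathrm{OPT}_{\max}\ge\max(\mathcal C,\mathcal D)$.

The first guess is this: *yes, a constant factor is possible, because load and path length are the only obstacles; some schedule has makespan $O(\max(\mathcal C,\mathcal D))$, and a simple rule finds it.* For the total completion time one guesses that the same rule, with short jobs first, works too. Let us test this.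

*One machine.* The makespan is $\mathcal C$. Processing jobs in order of increasing $p_j$ makes the $i$-th completion time equal to the sum of the $i$ smallest processing times. No schedule can have a smaller $i$-th completion time, since by then $i$ jobs have been processed. So a single schedule is optimal for every $i$ at once.

*Disjoint paths.* All jobs run at once; the makespan is $\mathcal D$.

*All jobs on the same path $1,\dots,m$.* Process the jobs in the order $1,2,\dots,n$ on each machine, each operation as early as possible. If $d_j(x)$ is the time at which $j$ finishes on machine $x$, then $d_j(x)=\max(d_{j-1}(x),d_j(x-1))+p_j$, where terms with index $0$ are $0$. By induction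
$$d_j(x)\le\sum_{i\le j}p_i+(x-1)\max_{i\le j}p_i .$$
Indeed, if the maximum is $d_{j-1}(x)$, we add $p_j$ to the first sum; if it is $d_j(x-1)$, we add $p_j\le\max_{i\le j}p_i$ to the second term. So the makespan is at most $\mathcal C+\mathcal D$. With $p_1\le\dots\le p_n$, the $i$-th completion time is at most $\sum_{k\le i}p_k+(m-1)p_i$. If any schedule has completed $i$ jobs by time $t$, then $t\ge\sum_{k\le i}p_k$ (load of machine $1$), and one of these jobs has processing time at least $p_i$, so $t\ge mp_i$. Hence every $i$-th completion time is within a factor $2$ of best possible.

*Three machines, four jobs.* Job $J$ has path $\{1,2,3\}$ and $p=\frac13$; on each machine there is also a job of length $1$ that visits only this machine. Here $\mathcal C=\frac43$ and $\mathcal D=1$. On machine $2$, if $J$ goes first, it cannot start before $\frac13$, so the unit job ends no earlier than $\frac13+\frac13+1=\frac53$. If $J$ goes second, it ends on machine $2$ no earlier than $\frac43$ and on machine $3$ no earlier than $\frac53$. So $\mathrm{OPT}_{\max}\ge\frac53$, and $\frac53$ is attained: run $J$ first on machine $1$ and last on machines $2$ and $3$. The lower bound $\max(\mathcal C,\mathcal D)$ is not exact, but we only asked for a constant.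

All tests support the guess. It turns out that its first half is right and its second half is wrong: a constant factor is possible for both objectives, but $\mathrm{OPT}_{\max}$ is *not* $O(\max(\mathcal C,\mathcal D))$. The true gap is of order $\log^*m$ in the worst case, which no small example shows.

## Three theorems: the constant factor and the $\log^*$ gap

For this problem there are polynomial-time $O(\frac{\log m}{\log\log m})$-approximations for both objectives, and the problem is NP-hard. The paper "Approximation Algorithms for Generalized Path Scheduling" states: "The problem of getting an $O(1)$-approximation algorithm for the GPS is still open for both objectives." We answer the question: yes for the makespan, and yes for the total completion time, with no complexity assumption.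

*Conventions.* Numbers are rationals in binary. The $m$ machines are given explicitly, so polynomial means polynomial in $n$, $m$ and the bit length. Schedules are offline, deterministic and non-preemptive. For a set $S$ of jobs, $w(S)=\sum_{j\in S}w_j$. The number $\log^*x$ is the number of times one must apply $\log_2$, starting from $x$, to reach a value $\le1$; for instance $\log^*2=1$ and $\log^*16=3$.

**Definition (completable).** A set $S$ of jobs is *completable by $T$* if some feasible schedule of $S$ alone has makespan $\le T$.

If $S$ is completable by $T$, then $p_j\ell_j\le T$ for all $j\in S$, all loads of $S$ are $\le T$, and every subset of $S$ is completable by $T$. The converse fails: the four jobs of the last example have loads $\le\frac43$ and $p_j\ell_j\le1$, but are not completable by $\frac43$.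

**Theorem 1.** There is a polynomial-time algorithm that, given $T>0$ and weights $w_j\ge0$, outputs a set $S$ and a feasible schedule of $S$ of makespan $\le c_0T$, $c_0=174$, such that $w(S)\ge w(S^*)$ for every $S^*$ completable by $T$.

**Theorem 2 (answer to the question).** Let $c=4c_0=696$. A polynomial-time algorithm computes one schedule in which, for every $i\le n$, the $i$-th smallest completion time is at most $c$ times the minimum possible $i$-th smallest completion time over all schedules. So this schedule is simultaneously a $c$-approximation for $\max_jC_j$, for $\sum_jC_j$, and for every monotone symmetric norm of $(C_j)_j$. For given weights $w_j\ge0$, $\sum_jw_jC_j$ is also $c$-approximable. For makespan alone the factor $174(1+\varepsilon)$ is achievable for every fixed $\varepsilon>0$.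

**Theorem 3 (not used for Theorems 1 and 2).** For $m\ge2$, $\mathrm{OPT}_{\max}\le O(\log^*m)\cdot\max(\mathcal C,\mathcal D)$. Conversely, for infinitely many $m$ there are instances with $\mathrm{OPT}_{\max}\ge(\frac16\log^*m-\frac18)\max(\mathcal C,\mathcal D)$. So no analysis that compares only with $\mathcal C$ and $\mathcal D$ can give $O(1)$.

## From completion times to heavy completable sets

We first prove Theorem 2 from Theorem 1. This explains why Theorem 1 selects a heavy set instead of scheduling everything: for the total completion time it matters how many jobs are done by each time $t$, and for all $t$ at once.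

**Step 1 (run the sets for doubling deadlines in turn).** The purpose is one schedule that is good at every time scale. Assume all $w_j>0$ (unit weights for the first statement). Let $T_0=\min_jp_j\ell_j$, $T_k=2^kT_0$, and let $k_{\max}$ be minimal with $T_{k_{\max}}\ge\sum_jp_j\ell_j$. The number of values $T_0,\dots,T_{k_{\max}}$ is polynomial in the input length. For each $k$, Theorem 1 gives a set $S_k$ and a schedule of it of makespan $\le c_0T_k$. Run these schedules consecutively for $k=0,1,\dots,k_{\max}$, each in a round of length $c_0T_k$, and skip in each round the jobs that were done before (leave their machine time idle). Running the jobs one at a time shows that the set $J$ of all jobs is completable by $T_{k_{\max}}$. So $w(S_{k_{\max}})\ge w(J)$, and since weights are positive, $S_{k_{\max}}=J$. All jobs get scheduled.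

**Step 2 (compare the completed weight at every time).** Round $k$ ends by time $c_0\sum_{k'\le k}T_{k'}<2c_0T_k$. By then all jobs of $S_k$ are complete, so the completed weight is at least that of any set completable by $T_k$. Let $t\ge T_0$.

- If $t\le T_{k_{\max}}$, let $k$ be minimal with $T_k\ge t$. If $k\ge1$, then $T_{k-1}<t$, so $T_k<2t$; if $k=0$, then $T_0=t$. So round $k$ ends before $2c_0T_k\le4c_0t$. A set completable by $t$ is completable by $T_k$.
- If $t>T_{k_{\max}}$, all jobs are complete before $2c_0T_{k_{\max}}<4c_0t$.

So by time $4c_0t$ our completed weight is at least that of any set completable by $t$. For $t<T_0$ no nonempty set is completable by $t$. Now take any schedule, with completion times $C_j$. The set $\{j:C_j\le t\}$ is completable by $t$. Writing $C_j^{ALG}$ for our completion times, we get, for every schedule and all $t\ge0$,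
$$w\{j:C^{ALG}_j>4c_0t\}\le w\{j:C_j>t\}.\tag{1}$$

**Step 3 (read off the objectives).** *Unit weights.* Let $t$ be the $i$-th smallest completion time of an arbitrary schedule. At most $n-i$ of its jobs finish after $t$, so by (1) at most $n-i$ of our jobs finish after $4c_0t$. Hence our $i$-th smallest completion time is $\le4c_0t$. Taking $i=n$ gives the makespan bound, summing over $i$ gives the bound for $\sum_jC_j$, and for a monotone symmetric norm one compares the sorted vectors coordinate by coordinate.

*General weights.* Since $\sum_jw_jC_j=\int_0^\infty w\{j:C_j>t\}\,dt$, substituting $s=4c_0t$ and using (1),
$$\sum_jw_jC^{ALG}_j=4c_0\int_0^\infty w\{j:C^{ALG}_j>4c_0t\}\,dt\le4c_0\sum_jw_jC_j .$$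
Jobs of weight $0$ are left out at first and appended at the end. This does not change our objective, and deleting them from any schedule leaves a schedule of the other jobs with the same objective.

*Makespan alone.* Given $\varepsilon$ (replace it by a smaller positive rational if necessary), apply Theorem 1 with unit weights and $T=(1+\varepsilon)^k\max_jp_j\ell_j$ for $k=0,1,\dots$, until $S=J$. This happens at the latest at the first such $T\ge\mathrm{OPT}_{\max}$, since then $J$ is completable by $T$. That value is $\le(1+\varepsilon)\mathrm{OPT}_{\max}$, because $\max_jp_j\ell_j\le\mathrm{OPT}_{\max}$. Since $\mathrm{OPT}_{\max}\le n\max_jp_j\ell_j$, there are $O(1+\log_{1+\varepsilon}n)$ trials. The makespan is $\le174(1+\varepsilon)\mathrm{OPT}_{\max}$. This proves Theorem 2, given Theorem 1. $\blacksquare$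

From here on $T>0$ is fixed, and the goal is Theorem 1.

## Path lengths of one scale: aligned blocks and furthest destination first

Jobs with similar path lengths are the manageable case. We fix the vocabulary and prove the basic scheduling lemma for them.

**Definition (level, block, piece).** The *level* of job $j$ is $a=\lceil\log_2\ell_j\rceil$, so $\ell_j\le2^a$, and $\ell_j>2^{a-1}$ if $a\ge1$. A *level-$a$ block* is a set $\{k2^a+1,\dots,(k+1)2^a\}$ of machines, $k\ge0$; dummy machines are added on the right if needed. Blocks are nested: two blocks are disjoint or one contains the other. A level-$a$ job meets at most two level-$a$ blocks, and these are consecutive. Its *left part* is the intersection of its path with the level-$a$ block containing $l_j$; the rest of the path, if any, is its *right part*. The parts are called *pieces*.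

For example, a job with path $\{4,5,6\}$ has level $2$. The level-$2$ blocks are $\{1,2,3,4\},\{5,6,7,8\},\dots$, so its left part is $\{4\}$ and its right part is $\{5,6\}$.

If all left parts are scheduled first, and all right parts are scheduled after all left parts have ended, precedence between the two parts of a job is automatic. Each part stays inside one block of the level of its job.

We now schedule the pieces inside one block. The lemma below contains a *clock*: a set $U$ of times at which operations may start. For the moment think of $U=[0,\infty)$; later $U$ will have holes, reserved for others.

**Lemma 4 (one block, one clock).** Let $z$ be an interval of machines with first machine $o$. Let $\mathcal S$ be a finite set of pieces in $z$; piece $j$ is an interval of machines of $z$, available at time $0$ at its first machine, with processing time $p_j\le P$ on each machine. Let $L(x)$ be the load of $\mathcal S$ at $x$. Let $U\subseteq[0,\infty)$ be a union of disjoint intervals $[\alpha,\beta)$ (possibly $\beta=\infty$), finitely many of them meeting each bounded interval, with infinite total length. Put $\theta(t)=|U\cap[0,t]|$ (total length). Then the rule below schedules $\mathcal S$, with all starting times in $U$, so that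 every operation on machine $x$ starts at a time with $\theta\ge2P(x-o)$ and completes at a time with
$$\theta\le2P(x-o)+P+L(x).\tag{2}$$

*The rule.* The function $\theta$ is continuous, nondecreasing and unbounded, and $\theta(0)=0$. Let $\tau(x)=\min\{t\ge0:\theta(t)\ge2P(x-o)\}$; by continuity $\theta(\tau(x))=2P(x-o)$, and $\tau(o)=0$. Let $d_j(y)$ be the completion time of $j$ on $y$. Let $\mathrm{arr}_j(x)=0$ if $x$ is the first machine of piece $j$, and $\mathrm{arr}_j(x)=d_j(x-1)$ otherwise. Piece $j$ is *eligible* at $x$ from time $e_j(x)=\max(\mathrm{arr}_j(x),\tau(x))$ on. Whenever $t\in U$, machine $x$ is not processing an $\mathcal S$-operation, and some piece is eligible and unprocessed at $x$, start one with the largest last machine (ties broken by index). Completions and arrivals at time $t$ are registered before starts at time $t$. An operation may run on outside $U$; only its start must lie in $U$.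

The rule makes sense because $U$ is built from intervals closed on the left, so a first admissible starting time exists. Since $U$ has infinite length, everything finishes. Decisions on $x$ depend only on completion times on $x-1$, so the schedule can be computed machine by machine from left to right.

*Example.* Let $z=\{1,2\}$, $P=1$, $U=[0,\infty)$, with two pieces of processing time $1$: one is $\{1\}$, the other $\{1,2\}$. On machine $1$ the piece $\{1,2\}$ goes first, during $[0,1)$, then the piece $\{1\}$. On machine $2$ the piece arrives at time $1$ but is held until $\tau(2)=2$ and runs during $[2,3)$. The bounds (2) are $3$ on machine $1$ and $4$ on machine $2$. Holding jobs back looks wasteful. Its point is that we then know, on each machine, a time *before* which $\mathcal S$ does nothing as well as a time after which it does nothing.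

*Proof of Lemma 4.* The statement on starts holds because an operation on $x$ starts no earlier than $\tau(x)$. For (2), fix a machine $x$ used by $\mathcal S$. Let $t_x$ be the last completion time on $x$, and let $H$ be the set of pieces with last machine $\ge x$. All pieces processed on $x$ are in $H$, and by the priority rule, pieces outside $H$ yield to pieces in $H$.

**Step 1 (a busy period on one machine).** The purpose is to bound the clock time during which $H$-pieces are continuously present on a machine $y\le x$. Let $t_y$ be a completion time of an $H$-operation on $y$. Consider the union of the intervals $[e_j(y),d_j(y))$ over the $j\in H$ that contain $y$. Let $s_y$ be the left end of the connected component of this union that contains the times just before $t_y$. Then: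

- $s_y=e_j(y)$ for some $j\in H$. Every $j\in H$ containing $y$ with $e_j(y)<s_y$ has $d_j(y)<s_y$; otherwise, even if $d_j(y)=s_y$, its interval would join the component.
- Let $H_y$ be the set of $H$-pieces whose operation on $y$ intersects $[s_y,t_y)$. They satisfy $e_j(y)\ge s_y$ by the previous item. They also satisfy $d_j(y)\le t_y$, because some operation on $y$ completes exactly at $t_y$, and an operation that starts before $t_y$ is either this one or finishes before this one starts.
- At each time of $[s_y,t_y)$ an $H$-piece is eligible and uncompleted at $y$. So at each time of $U\cap[s_y,t_y)$ machine $y$ is busy: if it were free, the rule would start something.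
- No non-$H$ operation starts on $y$ in $[s_y,t_y)$. At such a moment $y$ would be free, so the $H$-piece just mentioned would be eligible and unprocessed, and it has a larger last machine. So at most one non-$H$ operation intersects $[s_y,t_y)$, namely one that started before $s_y$.

Therefore
$$\theta(t_y)-\theta(s_y)\le P+\sum_{j\in H_y}p_j.\tag{3}$$

**Step 2 (trace the delay to the left).** Start with $y=x$ and $t_x$. If $s_y=\tau(y)$, stop and put $y_0=y$. Otherwise $s_y>\tau(y)\ge0$. Since $s_y=e_j(y)$ for some $j\in H$, we get $s_y=\mathrm{arr}_j(y)>0$, so the first machine of $j$ is $<y$ and $s_y=d_j(y-1)$. In particular $y-1\in z$. Put $t_{y-1}=s_y$, which is a completion time of an $H$-operation on $y-1$, and repeat with $y-1$. On machine $o$ all arrival times and $\tau(o)$ are $0$, so the process stops at some $y_0\ge o$.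

**Step 3 (each piece is counted once, up to one piece per machine).** Let $y_0\le y<x$ and $j\in H_y$ with $d_j(y)<t_y=s_{y+1}$. The piece $j$ has last machine $\ge x>y$, so it visits $y+1$ and arrives there before $s_{y+1}$. The process did not stop at $y+1$, so also $\tau(y+1)<s_{y+1}$. Hence $e_j(y+1)<s_{y+1}$, and by Step 1, $d_j(y+1)<s_{y+1}$. So $j\notin H_{y+1}$. Moreover $d_j(y+1)<s_{y+1}\le t_{y+1}$, and if $y+1<x$ then $t_{y+1}=s_{y+2}$, so the same argument applies on $y+2$. Inductively $j\notin H_{y'}$ for all $y<y'\le x$.

So delete from each $H_y$, $y_0\le y<x$, the single piece that completes on $y$ exactly at $t_y$. The remaining sets together with $H_x$ are pairwise disjoint. All their pieces contain some $y\le x$ and have last machine $\ge x$, so they contain $x$, and their total processing time is at most $L(x)$. The deleted pieces contribute at most $P$ for each of the $x-y_0$ machines. Hence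
$$\sum_{y=y_0}^{x}\sum_{j\in H_y}p_j\le L(x)+(x-y_0)P.$$

**Step 4 (sum up).** Add (3) over $y=y_0,\dots,x$. Since $t_y=s_{y+1}$, the left side telescopes to $\theta(t_x)-\theta(s_{y_0})$, and $\theta(s_{y_0})=\theta(\tau(y_0))=2P(y_0-o)$. So
$$\theta(t_x)\le2P(y_0-o)+(x-y_0+1)P+L(x)+(x-y_0)P=2P(x-o)+P+L(x).\qquad\blacksquare$$

## Levels in turn: a logarithm is lost

Suppose $p_j\ell_j\le T$ for all $j$ and all loads are $\le T$. A level-$a$ job has $p_j\le P_a:=2T/2^a$: for $a\ge1$ because $\ell_j>2^{a-1}$, and for $a=0$ because $p_j\le T$. Apply Lemma 4 with $U=[0,\infty)$ and $P=P_a$ to the left parts in a level-$a$ block $z$. They end by time $2P_a(|z|-1)+P_a+T\le2P_a|z|+T=5T$. Different level-$a$ blocks are disjoint and run in parallel. After that, do the same for the right parts. So one level takes time at most $10T$, and running the levels $0,1,\dots,\lceil\log_2m\rceil$ one after another gives a schedule of length at most $10T(\lceil\log_2m\rceil+1)$.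

This is the sensible first approach, and it stops exactly at the words "one after another". Take $m=2^k$ and, for each $a=0,\dots,k$, one job with path $\{1,\dots,2^a\}$ and $p=2^{-a}$. Each job needs time $1$, so any schedule that finishes one level before it starts the next has length at least $k+1=\log_2m+1$. But consider this schedule. On machine $1$ run the jobs in the order $a=k,k-1,\dots,0$ without idle time, and let each job continue without waiting. If $s_a$ is the start of job $a$ on machine $1$ and $a'>a$, then on a common machine $x$ job $a$ starts at $s_a+(x-1)2^{-a}\ge s_{a'}+2^{-a'}+(x-1)2^{-a'}$, which is when job $a'$ ends there. So there are no conflicts, and the makespan is at most $1+\sum_{a=1}^k2^{-a}<2$.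

What did the sequential plan waste? While the pieces of a large block $z$ of level $a$ travel through $z$, a small block $u\subset z$ of $2^b$ machines is idle most of the time: by Lemma 4, operations of $z$ touch $u$ only while the clock moves through an interval of length about $2P_a|u|=4T\,2^{b-a}$, plus the load. Summed over all $a>b$, the travel terms form a geometric series bounded by $4T$. So a small block should work *around* the time windows in which larger blocks pass through it. Two things must be arranged:

- The load terms of the different larger blocks must add up to a bounded multiple of the load, although each is a maximum over $u$ taken at a different machine.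
- An operation of $u$ that starts just before a window must not run into it.

The second point is handled by chopping time into frames that no operation crosses. Rounding windows to frames costs up to two frames for each larger block, and there are up to $\log_2 m$ of these. So frames must have length about $T/\log m$, and only operations that fit into half a frame can be treated.

## All levels at once: frames and windows

**Lemma 5.** Let $A\ge1$ be an integer, and let $S$ be a job set with $\ell_j\le2^{A-1}$, $p_j\ell_j\le T$, $p_j\le T/(2A)$ for all $j\in S$, and all loads $\le L$. Then $S$ can be scheduled with makespan $\le38T+12L$, in time polynomial in $n$, $m$, $A$, $1+L/T$ and the bit length.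

*Proof.*

**Step 1 (two stages of pieces).** The purpose is to have every piece inside one block of its own level. Levels lie in $\{0,\dots,A-1\}$. Stage 1 schedules all left parts; stage 2 starts after stage 1 has ended and schedules all right parts. We show that each stage takes time at most $19T+6L$. Fix a stage. Each level-$a$ piece lies in one level-$a$ block and has $p_j\le P_a=2T/2^a$, as computed above. Loads of the pieces are $\le L$, and different pieces of the stage belong to different jobs.

**Step 2 (loads of larger blocks add up inside a small block).** We first show:

(∗) *If a level-$a$ piece inside the level-$a$ block $z$ meets a block $u$ of level $b<a$, it contains the first or the last machine of $u$.*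

Blocks are nested and $u$ meets $z$, so $u\subset z$. The original path is an interval that meets $u$ and has more than $2^{a-1}\ge|u|$ machines. So it is not contained in $u$, and being an interval it contains an end machine of $u$. That machine lies in $z$, and the piece is the intersection of the path with $z$. This proves (∗). Note that the piece itself may be tiny: for the path $\{4,5,6\}$, $z=\{1,2,3,4\}$ and $u=\{3,4\}$, the piece is $\{4\}$, which does contain the last machine of $u$. It is the path that is long.

Let $S_z$ be the set of level-$a$ pieces in the level-$a$ block $z$, $L_z(x)$ its load at $x$, and $M_z(u)=\max_{x\in u}L_z(x)$ for blocks $u\subseteq z$. For $u\subsetneq z$, every piece of $S_z$ through a machine of $u$ contains the first or last machine of $u$, so $M_z(u)\le L_z(\mathrm{first}(u))+L_z(\mathrm{last}(u))$. The sets $S_z$ are disjoint for different $z$, so summing over $z$ gives at most the total load at the two end machines: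
$$\sum_{z\supsetneq u}M_z(u)\le2L.\tag{4}$$

**Step 3 (frames).** The purpose is to let blocks share time without operations sticking out. Let $F=T/A$, so $p_j\le F/2$. Frame $f\in\{0,1,2,\dots\}$ is the time interval $[fF,(f+1)F)$. Operations will start only in the first half $[fF,fF+F/2)$ of a frame, hence finish within the same frame.

**Step 4 (each block runs Lemma 4 on its own frames).** We treat blocks by decreasing level. Each block $z$ gets a finite set $\Phi(z)$ of forbidden frames, defined from larger blocks only; $\Phi(z)=\emptyset$ at level $A-1$. Let $g_0<g_1<\cdots$ be the frames not in $\Phi(z)$ (they depend on $z$), and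
$$U_z=\bigcup_{k\ge0}[g_kF,g_kF+F/2),\qquad\theta_z(t)=|U_z\cap[0,t]|.$$
Schedule $S_z$ by the rule of Lemma 4 with $U=U_z$ and $P=P_a$, where $a$ is the level of $z$.

Next we define the frames that $z$ blocks for a block $u\subseteq z$. Let $o$ be the first machine of $z$, and $lo(u),hi(u)$ the first and last machines of $u$. By Lemma 4, all $S_z$-operations on machines of $u$ start at times with
$$\theta_z\in I_z(u):=\bigl[\,2P_a(lo(u)-o),\ 2P_a(hi(u)-o)+P_a+M_z(u)\,\bigr].$$
This interval has length $2P_a(|u|-1)+P_a+M_z(u)\le2P_a|u|+M_z(u)$. For instance, if $T=1$, $z=\{1,\dots,8\}$ (level $3$, $P_3=\frac14$) and $u=\{5,6\}$, then $I_z(u)=[2,\ 2.75+M_z(u)]$.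

Times of $U_z$ in frame $g_k$ have $\theta_z\in[kF/2,(k+1)F/2)$. Let the *window* $W_z(u)$ be the set of frames $g_k$ with $[kF/2,(k+1)F/2]\cap I_z(u)\ne\emptyset$. All $S_z$-operations on machines of $u$ run inside frames of $W_z(u)$. A closed interval of length $\lambda$ meets at most $\frac{2\lambda}F+2$ of the intervals $[kF/2,(k+1)F/2]$, so
$$|W_z(u)|\le\frac2F\bigl(2P_a|u|+M_z(u)\bigr)+2.\tag{5}$$
Finally put
$$\Phi(u)=\bigcup_{z\supsetneq u}W_z(u).$$
There is no circularity: $W_z(u)$ depends only on $\Phi(z)$ and on loads, and $z$ has larger level than $u$.

**Step 5 (no two operations collide).** Suppose $x\in u\subsetneq z$. Then $S_z$ uses $x$ only in frames of $W_z(u)\subseteq\Phi(u)$, while $S_u$ uses only frames outside $\Phi(u)$, and every operation stays inside one frame. Pieces of the same block are handled by the rule of that block. Distinct blocks of the same level are disjoint. Since two blocks that share a machine are nested, this covers all cases.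

**Step 6 (length of a stage).** Let $u$ have level $b$. The larger blocks $z\supsetneq u$ are at most one for each level $a=b+1,\dots,A-1$, so at most $A-1$ in number, and
$$\sum_{z\supsetneq u}2P_a|u|\le\sum_{a>b}4T\,2^{b-a}\le4T.$$
By (5), (4) and $FA=T$,
$$F|\Phi(u)|\le2(4T+2L)+2F(A-1)\le10T+4L.$$
The block's own operations start with $\theta_u$ in $I_u(u)\subseteq[0,2P_b|u|+L]=[0,4T+L]$, so $u$ uses only frames $g_k$ with $k\le2(4T+L)/F$. Since $g_k\le k+|\Phi(u)|$, block $u$ ends by time
$$F|\Phi(u)|+(k+1)F\le10T+4L+8T+2L+F\le19T+6L .$$
Two stages take at most $38T+12L$.

**Step 7 (running time).** Only blocks containing real machines matter; there are at most $mA$. There are at most $nm$ operations and $O((1+L/T)A)$ relevant frames. Every start time is a frame start, an eligibility time or a completion time. So all times are multiples of $1/D$, where $D$ is a common denominator, of polynomial bit length, of the numbers $p_j$, $F/2$ and $P_a$. The simulation is polynomial. $\blacksquare$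

## Choosing a heavy set with bounded load

For operations short enough for Lemma 5, only loads matter, up to constants. So the selection asked for in Theorem 1 becomes a packing problem on intervals. We recall a textbook fact: a $0/1$ matrix in which the ones of each column are consecutive is totally unimodular, and remains so when rows $\pm$unit vectors (bounds on single variables) are added. A linear program with totally unimodular constraint matrix and integral right-hand side that has an optimum has an integral one, and it can be found in polynomial time.

**Lemma 6.** Given jobs with $p_j\le T$ and weights $w_j\ge0$, one can find in polynomial time a subset $S$ with all loads $\le4T$ and $w(S)\ge w(S^*)$ for every subset $S^*$ with all loads $\le T$.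

*Proof.*

**Step 1 (fractional selection).** Solve the linear program: maximize $\sum w_jx_j$ subject to $\sum_{j:\,i\in P_j}p_jx_j\le T$ for all machines $i$ and $0\le x_j\le1$. Every $S^*$ with loads $\le T$ is a feasible $0/1$ point, so the optimum is at least $w(S^*)$.

**Step 2 (round within classes of similar processing times).** The purpose is to replace the coefficients $p_j$ by ones, so that total unimodularity applies. For $k\ge0$ let class $k$ contain the jobs with $2^{-k-1}T<p_j\le2^{-k}T$, and let $a_{k,i}=\lceil\sum_{j\in\text{class }k,\ i\in P_j}x_j\rceil$. For each nonempty class (there are at most $n$) maximize $\sum w_jy_j$ subject to $\sum_{j\in\text{class }k,\ i\in P_j}y_j\le a_{k,i}$ for all $i$, $0\le y_j\le1$. The column of job $j$ has its ones exactly on the interval $P_j$, so there is an integral optimum. The fractional $x$ is feasible, so the optimum is at least $\sum_{\text{class }k}w_jx_j$. Let $S$ be the union of the sets chosen in all classes. Then $w(S)\ge\sum_jw_jx_j\ge w(S^*)$.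

**Step 3 (bound the load).** At machine $i$, class $k$ has load at most
$$2^{-k}T\,a_{k,i}\le2^{-k}T+\sum_{j\in\text{class }k,\ i\in P_j}2^{-k}T\,x_j\le2^{-k}T+2\sum_{j\in\text{class }k,\ i\in P_j}p_jx_j ,$$
using $2^{-k}T<2p_j$. Summing over $k$ gives at most $2T+2T=4T$. $\blacksquare$

## Operations longer than $T/\Lambda$: a dynamic program

Let
$$A_1=\lceil\log_2m\rceil+1,\qquad\Lambda=10\lceil\sqrt{A_1}\,\rceil .$$
Lemma 5 with $A=A_1$ handles the jobs with $p_j\le T/(2A_1)$. A longer operation forces a short path: from $p_j\ell_j\le T$ one gets $\ell_j<2A_1$. So for the remaining jobs one may use Lemma 5 again with $A\approx\log_2A_1$, and then again with $A\approx\log_2\log_2A_1$, and so on. Each repetition costs a constant multiple of $T$, and it takes about $\log^*m$ repetitions to reach operations of length proportional to $T$. That is the upper bound of Theorem 3. The lower bound of Theorem 3 says that against load and length alone one cannot do essentially better. To get a constant, we must at some point compare with a real schedule of $S^*$, not with its loads.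

If all operations are longer than $T/\Lambda$, then at most about $\Lambda$ of them fit on one machine in time $T$, and each path has fewer than $\Lambda$ machines. So one can guess what happens on one machine and sweep from left to right. The count of possibilities is about $\Lambda^{O(\Lambda)}$, which must be polynomial in $m$. For $\Lambda$ of order $\log m$, as after one use of Lemma 5, this bound is $m^{O(\log\log m)}$, which is too large. For $\Lambda$ of order $\sqrt{\log m}$ it is $m^{o(1)}$. Hence two uses of Lemma 5, and then the dynamic program.

**Lemma 7.** Consider jobs with $p_j>T/\Lambda$ and $p_j\ell_j\le T$, with weights $w_j\ge0$. In polynomial time one can find a subset $S$ with a schedule of makespan $\le2T$ and $w(S)\ge w(S^*)$ for every subset $S^*$ completable by $T$.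

*Proof.* Let $\sigma=T/(2\Lambda)$ and $q_j=\lceil p_j/\sigma\rceil$. Then $p_j>2\sigma$, and $p_j\le T=2\Lambda\sigma$, so $3\le q_j\le2\Lambda$. Also $\ell_j\le T/p_j<\Lambda$.

**Step 1 (discretize time at the price of a factor $2$).** The purpose is to make starting times and processing times integers of size $O(\Lambda)$. Take a schedule of $S^*$ with makespan $\le T$. Replace an operation $[s,s+p_j)$ by the slot interval $[b,b+q_j)$ with $b=\lceil2s/\sigma\rceil$. Then $b\ge2s/\sigma$, and because $p_j/\sigma>2$,
$$b+q_j<\frac{2s}\sigma+\frac{p_j}\sigma+2\le\frac{2(s+p_j)}\sigma .$$
So stretching time by $2$ pays for both roundings. If another operation starts at $s'\ge s+p_j$, its slot start is $\ge2s'/\sigma\ge b+q_j$. So disjointness on machines and precedence along paths are preserved, and everything ends by slot $2T/\sigma=4\Lambda$. Conversely, a slot schedule with horizon $4\Lambda$ gives a real schedule: start at time $b\sigma$; since $p_j\le q_j\sigma$ it is feasible, and its makespan is $\le4\Lambda\sigma=2T$. So it suffices to find a maximum-weight set of jobs schedulable with integer starts, processing times $q_j$ and horizon $4\Lambda$.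

**Step 2 (states and their number).** The *type* of a job is $\tau=(l,r,q)$. Let $n_\tau$ be the number of jobs of type $\tau$, and let $\omega_\tau(k)$ be the sum of the $k$ largest weights of type $\tau$. A *state* $\xi$ at machine $x$ is a set of entries (type with $l\le x\le r$, start $b$), with types that occur in the input and pairwise disjoint intervals $[b,b+q)\subseteq[0,4\Lambda)$. Starts are distinct integers in $[0,4\Lambda)$. There are at most $2\Lambda^3$ types containing $x$: at most $\Lambda$ values each of $l$ and $r$, since paths have fewer than $\Lambda$ machines, and at most $2\Lambda$ values of $q$. For each possible start, choose no entry or one type. So there are at most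
$$(1+2\Lambda^3)^{4\Lambda}=2^{O(\sqrt{A_1}\,\log(A_1+1))}=m^{o(1)}$$
states at $x$.

**Step 3 (the layered graph).** Let $k_\tau(\xi)$ be the number of entries of type $\tau$ in $\xi$. At machine $x$, for every type $\tau$ with $l=x$, we require $k_\tau(\xi)\le n_\tau$, and the state earns $\omega_\tau(k_\tau(\xi))$. A state at $x$ and a state at $x+1$ are *compatible* if every type with $l\le x$ and $x+1\le r$ has equally many entries in both, with sorted starts $b_1<\dots<b_k$ and $b_1'<\dots<b_k'$ satisfying $b_i'\ge b_i+q$ for all $i$. For example, for the type $(1,2,3)$, starts $0,3$ on machine $1$ are compatible with starts $3,6$ on machine $2$, but not with $2,6$. A maximum-weight path through the layered graph of states at machines $1,\dots,m$, with compatible consecutive states, is found in polynomial time.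

**Step 4 (paths in the graph are slot schedules).** A compatible sequence of states yields a slot schedule of the same weight: for each type $\tau$, take the $k$ heaviest jobs, where $k$ is the common number of entries, and let the $i$-th heaviest take the $i$-th start of that type on every machine of its path. Conversely, a slot schedule of a set gives a state on each machine. We check that consecutive states are compatible. Consider the jobs of a type that visits $x$ and $x+1$, with sorted starts $b_1<\dots<b_k$ on $x$ and $b'_1<\dots<b'_k$ on $x+1$. Among the $i$ jobs with the $i$ smallest starts on $x+1$, at least one has start $\ge b_i$ on $x$, since only $i-1$ jobs start earlier. This job starts on $x+1$ no earlier than $b_i+q$, and no later than $b_i'$. So $b_i'\ge b_i+q$. The weight of $k$ jobs of type $\tau$ is at most $\omega_\tau(k)$, so the path found has weight at least that of any slot schedule. With Step 1, this proves the lemma. $\blacksquare$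

## Small, medium and large operations: proof of Theorem 1

Discard the jobs with $p_j\ell_j>T$; they are in no set completable by $T$. Let $A_2=\lceil\log_2(2A_1)\rceil+1$. Since $\log_2y\le y$ for $y>0$ and $A_1\ge1$,
$$2A_2\le6+2\log_2A_1=6+4\log_2\sqrt{A_1}\le6+4\sqrt{A_1}\le10\sqrt{A_1}\le\Lambda .$$

**Step 1 (three classes).** The purpose is to meet the hypotheses of Lemma 5 twice and of Lemma 7 once.

- Small jobs: $p_j\le T/(2A_1)$. Here $\ell_j\le m\le2^{A_1-1}$.
- Medium jobs: $T/(2A_1)<p_j\le T/\Lambda$; there may be none. Here $p_j\le T/\Lambda\le T/(2A_2)$, and $\ell_j\le T/p_j<2A_1\le2^{A_2-1}$.
- Large jobs: $p_j>\max(T/\Lambda,T/(2A_1))$.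

Every remaining job is in exactly one class.

**Step 2 (select and schedule).** To the small jobs apply Lemma 6, which selects a set with loads $\le4T$, and then Lemma 5 with $A=A_1$ and $L=4T$. Do the same for the medium jobs with $A=A_2$. Each of the two schedules takes time at most $38T+48T=86T$. Apply Lemma 7 to the large jobs; this takes time at most $2T$. Run the three schedules one after another. The makespan is at most $86T+86T+2T=174T$, and the running time is polynomial since $L/T=4$ and $A_1,A_2=O(1+\log m)$.

**Step 3 (compare weights).** Let $S^*$ be completable by $T$. It contains no discarded job. Its small part and its medium part have all loads $\le T$, so by Lemma 6 the selected small and medium sets weigh at least as much. Its large part is completable by $T$, so by Lemma 7 the selected large set weighs at least as much. Adding up, $w(S)\ge w(S^*)$. $\blacksquare$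

With the derivation of Theorem 2 above, the answer is yes for the makespan and yes for the total completion time.

## Against load and length alone: $O(\log^*m)$ phases suffice

We prove the upper bound of Theorem 3. Let $m\ge2$, $T=\max(\mathcal C,\mathcal D)$, and
$$A^{(1)}=\lceil\log_2m\rceil+1,\qquad A^{(i+1)}=\lceil\log_2(2A^{(i)})\rceil+1=\lceil\log_2A^{(i)}\rceil+2 .$$

**Step 1 (phases by Lemma 5).** Phase $1$ handles the jobs with $p_j\le T/(2A^{(1)})$; these have $\ell_j\le m\le2^{A^{(1)}-1}$. Phase $i\ge2$ handles the jobs with $T/(2A^{(i-1)})<p_j\le T/(2A^{(i)})$; these have $\ell_j\le T/p_j<2A^{(i-1)}\le2^{A^{(i)}-1}$. Lemma 5 with $L=T$ gives time $\le50T$ for each phase. Stop after the first phase $i$ with $A^{(i)}\le5$.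

**Step 2 (count the phases).** For integers $A\ge6$ we have $\lceil\log_2A\rceil+2<A$, so the sequence decreases strictly until it is $\le5$. For $A\ge8$ one step gives at most $\log_2A+3\le2\log_2A$. If $A\ge2^8$, the first step gives at least $10$, so the same bound applies to the second step, and two steps give at most $2\log_2(2\log_2A)=2+2\log_2\log_2A\le\log_2A$; the last inequality holds with equality at $\log_2A=8$, and the right side grows faster after that. So as long as the value is at least $2^8$, two steps act at least as strongly as one logarithm. Since $A^{(1)}\le m$ for $m\ge2$, after at most $2\log^*m$ steps the value is below $2^8$, and then fewer than $2^8$ further steps remain. So there are $O(\log^*m)$ phases.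

**Step 3 (the remaining jobs).** They have $p_j>T/10$, hence $\ell_j<10$. Since loads are $\le T$, each machine carries at most $9$ of them. So each remaining job shares a machine with at most $9\cdot9=81$ others, and a greedy coloring with $82$ colors gives jobs that share a machine different colors. Each color class has disjoint paths and takes time $\le T$. The total is $O(\log^*m)\cdot T$. $\blacksquare$

## Nested blocks that force $\log^*m$

It remains to prove the lower bound of Theorem 3. In the example with three machines, unit operations kept a small operation from passing at the right time. We now build a hierarchy of nested blocks, one job per block, each job needing total time $1$. The plan is to look at the schedule at a sequence of time resolutions, from the finest to the coarsest. At each resolution we consider the time slots in which larger jobs pass over a random block, and we show that the total measure of these slots grows by $\frac12$ from one resolution to the next coarser one.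

**Step 1 (the instance).** Fix an integer $g\ge16$. Let $\lambda_0=1$ and, for $h=1,\dots,g$,
$$K_{h-1}=8g\lambda_{h-1},\quad N_h=8K_{h-1},\quad R_h=6(K_{h-1}+h+1),\quad\lambda_h=\lambda_{h-1}N_h^{R_h},$$
and $m=\lambda_g$; put also $K_g=8g\lambda_g$. Let $e_0=0$ and $e_h=e_{h-1}+R_h$. *Group $h$* consists of the levels $e$ with $e_{h-1}<e\le e_h$. Let $B_0=1$ and $B_e=B_{e-1}N_h$ for $e$ in group $h$; then $B_{e_h}=\lambda_h$. In this section level-$e$ blocks are the aligned intervals of $B_e$ machines. So each block of a level $e$ in group $h$ consists of $N_h$ *sub-blocks* of level $e-1$. For each block $u$ of level $e\ge1$ there is one job $J_u$ with path $u$ and processing time $1/|u|$. Then $\mathcal D=1$, and since every $N_h\ge8$,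
$$\mathcal C=\sum_{e\ge1}\frac1{B_e}\le\sum_{e\ge1}8^{-e}<1 .$$
So $\max(\mathcal C,\mathcal D)=1$.

**Step 2 (slots and sweeps).** Consider a schedule of makespan $Z$. We show $Z>\frac g2-\frac18$. If $Z>g$ this is clear, so let $Z\le g$. Let $s_h=1/(8\lambda_h)$ for $0\le h\le g$. The *scale-$h$ slots* are the intervals $[ks_h,(k+1)s_h]$, $0\le k<K_h=8g\lambda_h$. They cover $[0,g]$. Since $\lambda_{h-1}$ divides $\lambda_h$, each scale-$h$ slot lies in exactly one scale-$(h-1)$ slot. For a block $y$ and a job $J_v$ with $v\supsetneq y$, say that $J_v$ *sweeps $y$ in* a slot if all its operations on machines of $y$ lie in that slot. For instance, if $y$ is a single machine, $J_v$ sweeps $y$ in a scale-$0$ slot if its operation on $y$ lies in this slot of length $\frac18$. For $y$ of level $e_h$, let $Q_h(y)$ be the set of scale-$h$ slots in which some $J_v$, $v\supsetneq y$, sweeps $y$.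

**Claim 8.** For a uniformly random level-$e_h$ block $y$,
$$\Pr\Bigl[\,|Q_h(y)|\,s_h<\frac{g-h}2\,\Bigr]\le\eta_h:=\sum_{h'=h+1}^g2^{-h'-1}.$$

The proof is by downward induction on $h$. For $h=g$ the threshold is $0$, so the probability is $0=\eta_g$. Assume the claim for some $h\ge1$; Steps 3 to 6 prove it for $h-1$.

**Step 3 (random descent through a group).** The purpose is to view a random block of level $e_{h-1}$ as the end of $R_h$ random choices. Let $y$ be a uniformly random block of level $e_{h-1}$, let $u_e$ be the level-$e$ block containing $y$, and $Y=u_{e_h}$. Then $Y$ is uniform among level-$e_h$ blocks, and $u_{e_h},u_{e_h-1},\dots,u_{e_{h-1}}=y$ is a Markov chain: given $u_e$ and the blocks before it, $u_{e-1}$ is uniform among the $N_h$ sub-blocks of $u_e$. Call $Y$ *good* if $|Q_h(Y)|s_h\ge\frac{g-h}2$.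

Fix a set $\mathcal F$ of scale-$(h-1)$ slots with $|\mathcal F|s_{h-1}<\frac{g-h+1}2$. We bound the probability of the event that $Y$ is good and $Q_{h-1}(y)\subseteq\mathcal F$. In this event every slot of $Q_h(Y)$ lies inside a slot of $\mathcal F$. Indeed, a job that sweeps $Y$ in a scale-$h$ slot sweeps $y\subsetneq Y$ in the scale-$(h-1)$ slot containing it, and that slot is in $Q_{h-1}(y)\subseteq\mathcal F$. So fix from now on a good $Y$ all of whose slots of $Q_h(Y)$ lie inside slots of $\mathcal F$; other blocks $Y$ contribute nothing.

**Step 4 (jobs inside $Y$ must spend time outside $\mathcal F$).** Let $u\subseteq Y$ be any block of a level $e$ in group $h$. Each operation of $J_u$ has length $1/|u|\ge1/\lambda_h=8s_h$. It fully covers all scale-$h$ slots that it meets, except for parts of length less than $s_h$ at its two ends. So it fully covers scale-$h$ slots of total measure at least $\frac34$ of its length. The operations of $J_u$ take total time $1$ and are disjoint in time, so in total $J_u$ fully covers scale-$h$ slots of measure $\ge\frac34$.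

None of these slots is in $Q_h(Y)$. Suppose $J_v$ with $v\supsetneq Y$ sweeps $Y$ in a slot that is fully covered by the operation of $J_u$ on a machine $x\in u\subseteq Y$. Then $J_v\ne J_u$ is processed on $x$ inside that slot, a conflict.

The slots of $\mathcal F$ have total measure $<\frac{g-h+1}2$. They contain the slots of $Q_h(Y)$, whose total measure is $\ge\frac{g-h}2$. So the part of $\mathcal F$ outside $Q_h(Y)$ has measure $<\frac12$. Hence $J_u$ is processed for a total time $\ge\frac34-\frac12=\frac14$ outside $\mathcal F$.

**Step 5 (one eighth of the sub-blocks are swept outside $\mathcal F$).** The job $J_u$ passes through its $N_h$ sub-blocks from left to right. So the time hulls of its operations on the single sub-blocks have disjoint interiors. A hull that does not lie within one scale-$(h-1)$ slot has one of the fewer than $K_{h-1}$ points between consecutive slots in its interior, and each such point is in the interior of at most one hull. So all but at most $K_{h-1}$ sub-blocks are swept by $J_u$ in a single scale-$(h-1)$ slot. Each sub-block takes processing time $1/N_h$. The exceptional sub-blocks account for at most $K_{h-1}/N_h=\frac18$ of the processing time $\ge\frac14$ outside $\mathcal F$. Each other sub-block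 with processing outside $\mathcal F$ (of positive length) is swept in one slot, which is then not in $\mathcal F$, and accounts for at most $1/N_h$. So at least
$$N_h\Bigl(\frac14-\frac{K_{h-1}}{N_h}\Bigr)=\frac{N_h}8$$
sub-blocks of $u$ are swept by $J_u$ in a single scale-$(h-1)$ slot not in $\mathcal F$. If $u=u_e$ and $u_{e-1}$ is one of these sub-blocks, then $J_u$ sweeps $y\subseteq u_{e-1}$ in the same slot. So this slot is in $Q_{h-1}(y)$, and $Q_{h-1}(y)\not\subseteq\mathcal F$.

**Step 6 (probabilities).** For the event of Step 3, $u_{e-1}$ must avoid these sub-blocks of $u_e$ at each of the $R_h$ steps of the chain. Each time the conditional probability of this is at most $\frac78$. So for fixed $\mathcal F$ the event has probability at most $(7/8)^{R_h}$. Now suppose $y$ violates the bound for $h-1$, that is, $|Q_{h-1}(y)|s_{h-1}<\frac{g-h+1}2$. Then either $Y$ is not good, or the event occurs for $\mathcal F=Q_{h-1}(y)$. There are at most $2^{K_{h-1}}$ sets $\mathcal F$, and $(7/8)^6<\frac12$. By the induction hypothesis and a union bound, the probability of a violation is at most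
$$\eta_h+2^{K_{h-1}}\Bigl(\frac78\Bigr)^{6(K_{h-1}+h+1)}\le\eta_h+2^{K_{h-1}}2^{-(K_{h-1}+h+1)}=\eta_h+2^{-h-1}=\eta_{h-1}.$$
This proves Claim 8.

**Step 7 (the makespan).** Since $\eta_0<1$, Claim 8 with $h=0$ yields a machine $y$ with $|Q_0(y)|\ge\frac g2/s_0=4g$. So in at least $4g$ distinct slots of length $\frac18$ there is an operation on $y$. The last of these slots starts at time $\ge\frac{4g-1}8$, and an operation of positive length lies in it. Hence $Z>\frac g2-\frac18$, and
$$\mathrm{OPT}_{\max}\ge\Bigl(\frac g2-\frac18\Bigr)\max(\mathcal C,\mathcal D).$$

**Step 8 (the size of $m$).** It remains to express $g$ in terms of $m$. Let $a_h=g\lambda_h$, and for a fixed $h\ge1$ write $a=a_{h-1}\ge g\ge16$. Then $N_h=64a$ and $R_h=6(8a+h+1)\le6(8a+a+1)\le60a$. We use $\log_2a\le a/4$ and $2^a\ge256a^2$, both valid for $a\ge16$ (with equality at $a=16$):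
$$\log_2a_h=\log_2a+R_h\log_2N_h\le\log_2a+60a(6+\log_2a)\le15a^2+361a\le38a^2\le2^a .$$
So $a_h\le2^{2^{a_{h-1}}}$, and therefore $\log^*a_h\le\log^*a_{h-1}+2$. Since $a_0=g$ and $m=\lambda_g\le a_g$,
$$\log^*m\le\log^*a_g\le\log^*g+2g\le3g .$$
Hence $\frac g2\ge\frac16\log^*m$, and $\mathrm{OPT}_{\max}\ge(\frac16\log^*m-\frac18)\max(\mathcal C,\mathcal D)$. There is one such instance for each $g\ge16$, and $m=\lambda_g\ge g$ is unbounded, so this covers infinitely many $m$. $\blacksquare$
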